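\title{Topological graphs without independent grids have linearly many edges}

\begin{abstract}
A $k$-grid in a topological graph is a pair of sets of $k$ edges such that every edge of one set crosses every edge of the other; it is independent if its $2k$ edges have $4k$ distinct endpoints. We prove the conjecture that an $n$-vertex topological graph with no independent $k$-grid has $O_k(n)$ edges. The bound is $Ak(\log 4k)^b n$ with absolute constants $A$ and $b$, and it is optimal up to the polylogarithmic factor. We prove more: if a drawing with no independent $k$-grid contains a subdivision of a graph $\Gamma$ in which every edge is subdivided fewer than $\ell$ times, then $\Gamma$ has at most $Ak\ell(\log 4k\ell)^b$ edges per vertex. The proof combines two theorems on string graphs, which handle small degrees, with an induction on the number of vertices that runs for all $\ell$ at once.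
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite, without loops or parallel edges, and logarithms are to base $2$. An \emph{arc} is the image of $[0,1]$ under an injective continuous map into the plane; the images of $0$ and $1$ are its endpoints and its other points are \emph{interior}. A \emph{topological graph} is a graph drawn in the plane, with vertices represented by distinct points and edges by arcs joining their endpoints, such that
\begin{enumerate}
\item[(1)] no arc passes through a vertex other than its endpoints,
\item[(2)] any two edges have finitely many interior points in common, and
\item[(3)] at each such point the two edges properly cross.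
\end{enumerate}
A \emph{$k$-grid} is a pair of sets of $k$ edges such that every edge of one set crosses every edge of the other. A topological graph with no $1$-grid has no crossing, so it has at most $3n-6$ edges if it has $n\ge 3$ vertices. It is known that this linear behavior persists: every $n$-vertex topological graph with no $k$-grid has $O_k(n)$ edges.

The edges of a grid may share endpoints. Call a $k$-grid \emph{independent} if its $2k$ edges have $4k$ distinct endpoints. The following conjecture is posed in \cite{grids}: \emph{for every $k$ there is a constant $c_k$ such that every $n$-vertex topological graph with no independent $k$-grid has at most $c_kn$ edges.} Two examples show how much weaker the new hypothesis is.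

\begin{example}[two stars]\label{ex:stars}
Place $u$ and $v$ at two adjacent corners of a square, points $a_1,\dots,a_r$ near the corner opposite to $u$, and points $b_1,\dots,b_r$ near the corner opposite to $v$, with no three points on a line. The segments $ua_i$ and $vb_j$ form an $r$-grid. Every edge contains $u$ or $v$, so no three edges are pairwise disjoint and there is no independent $2$-grid.
\end{example}

\begin{example}[$2k-1$ stars]\label{ex:lower}
Take $n$ points with no three on a line, and join each of $2k-1$ chosen points to each of the remaining points by a segment. Every edge contains a chosen point, so no $2k$ edges are pairwise disjoint and there is no independent $k$-grid. The number of edges is $(2k-1)(n-2k+1)$. Letting $n\to\infty$ gives $c_k\ge 2k-1$.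
\end{example}

In both examples independence fails because a few vertices cover all the edges, and a bounded number of vertices cover only $O(n)$ edges. This is the reason to expect a linear bound. The difficulty is that a general graph has many vertices of high degree, at many scales. Nor does the theorem on ordinary grids apply in a useful way. If the maximum degree is $\Delta$, then every $4k\Delta$-grid contains an independent $k$-grid (see the proof of Lemma~\ref{lem:pairs}), so that theorem gives a linear bound with a constant depending on $\Delta$; but the bound $\Delta n/2$ is trivial, and a constant free of $\Delta$ is what is asked for.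

\begin{theorem}\label{thm:conj}
There are absolute constants $A$ and $b$ such that, for every $k\ge1$, every $n$-vertex topological graph with no independent $k$-grid has at most $Ak(\log 4k)^b\,n$ edges.
\end{theorem}

So the conjecture holds, and with Example~\ref{ex:lower} the best constant satisfies
\[
2k-1\;\le\; c_k\;\le\; Ak(\log 4k)^b .
\]

Theorem~\ref{thm:conj} is the first case of a stronger statement, and the induction needs the stronger statement. A \emph{drawing} of a graph represents vertices by distinct points and edges by arcs joining their endpoints, subject only to condition (1). Two edges \emph{meet} if their arcs have a common point that is interior to both, and an \emph{independent $k$-grid} in a drawing is a pair of sets of $k$ edges, with $4k$ distinct endpoints in all, such that every edge of one set meets every edge of the other. In a topological graph two edges meet exactly when they cross, so the two definitions agree there. In a drawing, arcs may touch, overlap, or meet infinitely often; conditions (2) and (3) play no role in what follows.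

\begin{definition}\label{def:routed}
Let $G$ be a drawing and $\ell\ge1$ an integer. A graph $\Gamma$ with $V(\Gamma)\subseteq V(G)$ is \emph{$\ell$-routed in $G$} if to each edge $e=xy$ of $\Gamma$ one can assign a path $P_e$ of $G$ from $x$ to $y$ with at most $\ell$ edges, the \emph{route} of $e$, so that the internal vertices of $P_e$ lie neither in $V(\Gamma)$ nor on any other route.
\end{definition}

In other words, $G$ contains a subdivision of $\Gamma$ in which every edge is subdivided at most $\ell-1$ times. Every subgraph of an $\ell$-routed graph is $\ell$-routed, with the same routes, and $G$ is $1$-routed in itself.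

\begin{theorem}\label{thm:main}
There are absolute constants $A$ and $b$ such that the following holds. Let $k\ge1$ and let $G$ be a drawing with no independent $k$-grid. Then for every $\ell\ge1$, every graph $\Gamma$ that is $\ell$-routed in $G$ satisfies
\[
|E(\Gamma)|\le d_\ell\,|V(\Gamma)|,\qquad\text{where } d_\ell:=A\,k\ell\,(\log 4k\ell)^b .
\]
\end{theorem}

Theorem~\ref{thm:conj} is the case $\ell=1$, $\Gamma=G$. It matters that $\Gamma$ has no parallel edges: two vertices joined by $r$ paths of length $2$ can be drawn without crossings, for any $r$.

Section~\ref{sec:idea} explains the main idea and works it out for planar graphs. Section~\ref{sec:degree} proves a bound that depends on the maximum degree only through its logarithm. Sections~\ref{sec:hubs} and~\ref{sec:proof} remove this dependence. Section~\ref{sec:ell} discusses the dependence on $\ell$.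

\section{The idea, and the planar case}\label{sec:idea}

We call $|E(\Gamma)|/|V(\Gamma)|$ the \emph{density} of $\Gamma$. Suppose that $\Gamma$ has $n$ vertices and density about $d$, and that we want to bound $d$. Proposition~\ref{prop:degree} bounds the density of an $\ell$-routed graph of maximum degree $D$ by $O(k\ell(\log 8kD)^b)$. This is enough when $D$ is polynomial in $d$. The obstacle is the set $W$ of vertices of much larger degree, the \emph{hubs}. There are few of them, since the degrees sum to about $2dn$. Edges between hubs are therefore few, by induction on the number of vertices. Vertices with few neighbors in $W$ send few edges to $W$. What remains is to show that the vertices outside $W$ with many neighbors in $W$ are not much more numerous than $W$ itself.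

Such a vertex $p$ offers a path $xpy$ between any two of its neighbors $x,y\in W$. We let the vertices $p$ use these paths to build a graph on $W$, one edge each and never the same edge twice. A vertex that cannot add an edge has all its neighbors packed closely together.

\begin{lemma}\label{lem:greedy}
Let $\Gamma$ be a graph, $W$ a nonempty set of vertices, $T\subseteq V(\Gamma)\setminus W$ and $s\ge2$. For each $p\in T$ let $N(p)\subseteq W$ be a set of $s$ neighbors of $p$.
\begin{enumerate}
\item[(a)] There are a set $T_1\subseteq T$, a graph $F$ with vertex set $W$ and a bijection $\pi\colon T_1\to E(F)$ such that both endpoints of $\pi(p)$ lie in $N(p)$ for $p\in T_1$, and $N(p)$ is a clique of $F$ for $p\in T\setminus T_1$.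
\item[(b)] If every nonempty induced subgraph of $F$ has a vertex of degree at most $\theta$, then there are sets $K_w\subseteq W$ with $|K_w|\le \theta+1$, and a partition of $T\setminus T_1$ into possibly empty sets $T_w$, both indexed by $w\in W$, such that $w\in N(p)\subseteq K_w$ for all $p\in T_w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Start with no edges on $W$ and go through the vertices $p\in T$ one at a time. If some pair in $N(p)$ is not yet an edge, add one such pair as an edge, call it $\pi(p)$, and put $p$ into $T_1$. Otherwise $N(p)$ is a clique at that moment, and it remains one.

(b) Remove from $F$, one at a time, a vertex of degree at most $\theta$ in what remains, and order $W$ by the reverse of the order of removal. Then each $w$ has at most $\theta$ earlier neighbors in $F$; let $K_w$ consist of $w$ and these neighbors. Put $p\in T\setminus T_1$ into $T_w$ if $w$ is the last vertex of $N(p)$. Since $N(p)$ is a clique, its other vertices are earlier neighbors of $w$.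
\end{proof}

\begin{example}[planar graphs]\label{ex:planar}
Let $\Gamma$ be planar, $W$ a nonempty set of vertices, and $T$ the set of vertices outside $W$ with at least three neighbors in $W$. We show that $|T|\le 23|W|$. (With two neighbors in place of three no such bound holds, because $K_{2,r}$ is planar.) Apply Lemma~\ref{lem:greedy} with $s=3$.

\emph{The graph $F$ is planar}, because the paths $xpy$ with $p\in T_1$ and $\pi(p)=xy$ form a subdivision of $F$ inside $\Gamma$. \emph{Hence $F$ is sparse}: a planar graph has fewer than three edges per vertex, so $|T_1|=|E(F)|\le3|W|$, and every nonempty induced subgraph of $F$ has a vertex of degree at most $5$. \emph{Each $T_w$ is small}: for $p\in T_w$ the triple $N(p)$ consists of $w$ and two of the at most five other vertices of $K_w$, which leaves at most $\binom52=10$ triples, and no triple is $N(p)$ for three vertices $p$ because $K_{3,3}$ is not planar. So $|T_w|\le20$ and $|T|\le 3|W|+20|W|$.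
\end{example}

Euler's formula gives a better constant directly: the bipartite planar graph formed by the edges from each $p$ to $N(p)$ satisfies $3|T|\le2(|T|+|W|)$. The argument above has the merit that each of its three steps has a substitute in our setting.

In the last step, the edges from $T_w$ to $K_w$ form a graph one side of which has bounded size. If $T_w$ were larger than $K_w$, we would find a dense graph with a bounded number of vertices, hence of bounded degree, and Proposition~\ref{prop:degree} takes the place of the nonplanarity of $K_{3,3}$. In the second step, $F$ has only $|W|<n$ vertices, so the induction hypothesis can take the place of Euler's formula, provided that it applies to $F$. This is the first step, and here the analogy fails: drawing each edge of $F$ along its path $xpy$ can create an independent $k$-grid. For instance, draw two horizontal and two vertical segments in the shape of the sign $\#$ and subdivide each at its midpoint. Each of the eight edges meets only one other edge, so there is no $2$-grid, whereas the four segments form an independent $2$-grid. We therefore do not redraw $F$. We keep the drawing $G$ fixed and record only that $F$ is $2\ell$-routed when $\Gamma$ is $\ell$-routed. This is why Theorem~\ref{thm:main}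 is proved for all $\ell$ simultaneously. The induction closes, although $d_{2\ell}>d_\ell$, because $d_{2\ell}$ enters the final inequalities only through its logarithm.

\section{Density in terms of the maximum degree}\label{sec:degree}

\subsection{String graphs}

The \emph{intersection graph} of a finite family of arcs has one vertex for each arc, two vertices being adjacent when the arcs have a common point; endpoints count. A \emph{string graph} is a graph of this form. We use two results on string graphs.

\begin{theorem}[Lee \cite{lee}]\label{thm:lee}
There is a constant $c_1$ such that every string graph with $N\ge2$ vertices and $M$ edges has a set of at most $c_1\sqrt M$ vertices whose removal leaves components of at most $2N/3$ vertices each.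
\end{theorem}

\begin{theorem}[Fox and Pach \cite{foxpach}]\label{thm:fp}
There are constants $c_2,a\ge1$ such that, for $t\ge2$, every $N$-vertex string graph that does not contain $K_{t,t}$ as a subgraph has at most $c_2t(\log t)^aN$ edges.
\end{theorem}

We set $b:=a+2$. Until the end of Section~\ref{sec:proof} we fix $k\ge1$ and a drawing $G$ with no independent $k$-grid, and ``$\ell$-routed'' means $\ell$-routed in $G$. All constants below are independent of $k$, $\ell$ and $G$.

\subsection{Counting intersecting routes}

Let $\Gamma$ be $\ell$-routed, with routes $P_e$. A vertex on two distinct routes $P_e$ and $P_f$ is internal to neither, so it is a common endpoint of $e$ and $f$. Consequently the routes of disjoint edges are vertex-disjoint. Also, distinct routes are edge-disjoint, since the two ends of a shared edge would both be common endpoints of $e$ and $f$, which forces $e=f$.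

To apply Theorem~\ref{thm:lee} we need one arc for each edge $e=xy$ of $\Gamma$. The arcs of the edges of $P_e$ may intersect each other, but their union contains an arc from $x$ to $y$. Indeed, let $x=v_0,v_1,\dots,v_r=y$ be the vertices of $P_e$, and let $\beta$ be an arc from $x$ to $v_j$ contained in the union of the first $j$ arcs. Follow $\beta$ from $x$ to its first point on the arc of $v_jv_{j+1}$, which exists because that arc is closed and contains $v_j$, and continue along that arc to $v_{j+1}$. This gives an arc from $x$ to $v_{j+1}$, and induction on $j$ finishes the construction. Fix such an arc $\gamma_e$ for every edge $e$. If $e$ and $f$ share an endpoint, then $\gamma_e$ and $\gamma_f$ intersect there.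

\begin{lemma}\label{lem:pairs}
Let $\Gamma$ be $\ell$-routed, with $m\ge1$ edges and maximum degree $\Delta$. Then at most $c_3\,k\ell\Delta(\log 8k\Delta)^a\,m$ of the pairs $\{\gamma_e,\gamma_f\}$ intersect, where $c_3=8c_2+1$.
\end{lemma}

\begin{proof}
The number of pairs $e,f$ with a common endpoint is at most $\sum_v\deg(v)^2/2\le\Delta\sum_v\deg(v)/2=\Delta m$.

Let $e,f$ be disjoint edges and $z\in\gamma_e\cap\gamma_f$. Then $z$ lies on the arcs of an edge $g$ of $P_e$ and an edge $h$ of $P_f$. If $z$ were a vertex of $G$, condition (1) would make it an endpoint of both $g$ and $h$, hence a common vertex of the vertex-disjoint paths $P_e$ and $P_f$. So $z$ is not a vertex, it is interior to both arcs, and $g$ and $h$ meet. Since routes are edge-disjoint, the pair $\{g,h\}$ determines the pair $\{e,f\}$. It therefore suffices to count the meeting pairs of edges in the subgraph $H:=\bigcup_eP_e$ of $G$. It has at most $\ell m$ edges. A vertex of $\Gamma$ that lies in $H$ has the same degree in $H$ as in $\Gamma$, and every other vertex of $H$ has degree $2$, so the maximum degree of $H$ satisfies $\Delta_H\le\max(\Delta,2)\le2\Delta$.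

Let $J$ be the graph with vertex set $E(H)$ in which two edges are adjacent when they meet. It is a string graph. To see this, choose one common interior point for each meeting pair, and replace the arc of each edge by a closed subarc that avoids both endpoints and contains all points chosen on it; there are infinitely many choices, so the subarcs can be taken distinct. Two subarcs intersect if and only if the edges meet.

Put $t=8k\Delta\ge4k\Delta_H$. We claim that $J$ contains no $K_{t,t}$. First, any set $Z$ of at least $2k\Delta_H$ edges of $H$ contains $k$ pairwise disjoint edges: if a maximal matching in $Z$ has $r$ edges, then every edge of $Z$ contains one of its $2r$ endpoints, so $|Z|\le2r\Delta_H$ and $r\ge k$. Now let $X,Y$ be the sides of a $K_{t,t}$ in $J$. Choose $k$ pairwise disjoint edges in $X$. At most $2k\Delta_H$ edges of $Y$ contain one of their $2k$ endpoints, so at least $2k\Delta_H$ edges of $Y$ remain, and among these we choose $k$ pairwise disjoint edges. The $2k$ chosen edges form an independent $k$-grid in $G$, which is excluded.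

By Theorem~\ref{thm:fp}, $J$ has at most $c_2\cdot8k\Delta(\log8k\Delta)^a\,\ell m$ edges. Adding $\Delta m$ gives the bound.
\end{proof}

This lemma is the only place where the drawing and the absence of an independent grid are used. The factor $\Delta$ cannot be avoided even if only disjoint edges are counted: in Example~\ref{ex:stars} we have $m=2r$, $\Delta=r$, and $r^2$ crossing pairs.

\subsection{Separator recursion}

Remove a separator from the family of arcs $\gamma_e$. The remaining edges fall into two classes with no common endpoint, so one class spans a subgraph with at most two thirds of the edges and almost the same density. If the relative losses of density sum to at most $\frac12$, we can repeat this forever, which is absurd. By Lemma~\ref{lem:pairs} and Theorem~\ref{thm:lee}, the relative loss on a graph with $m'$ edges and maximum degree $\Delta'$ is of order $\sqrt{\mu\Delta'/m'}$, where $\mu$ is $k\ell$ times a polylogarithmic factor. With $\Delta'\le D$ these losses form a geometric series, which is small as long as $m'$ is large compared with $\mu D$. After that we use a second bound: $\Delta'$ is at most the number of vertices, which is about $m'/\delta$ in a graph of density $\delta$. The loss is then of order $\sqrt{\mu/\delta}$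 per round, and only $O(\log D)$ rounds have to be handled in this way. The total is small when $\delta$ exceeds a multiple of $\mu(\log D)^2$, which explains the exponent $b=a+2$.

\begin{proposition}\label{prop:degree}
There is an absolute constant $C\ge1$ such that every $\ell$-routed graph $\Gamma$ with $n\ge1$ vertices, $m$ edges and maximum degree at most $D$, where $D\ge2$, satisfies $m\le Ck\ell(\log8kD)^b\,n$.
\end{proposition}

\begin{proof}
Let $c_4=c_1\sqrt{c_3}$ and $C=\max(1,100c_4^2)$, so that $c_4/\sqrt C\le\frac1{10}$. Let $\Lambda=\log8kD\ge4$ and $\mu=k\ell\Lambda^a$, so that the claim reads $m/n\le C\mu\Lambda^2$. Suppose that it fails. Let $\Gamma_0$ be obtained from $\Gamma$ by deleting the isolated vertices. Its density $\delta$ satisfies $\delta>C\mu\Lambda^2\ge16$. For $x>0$ define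
\[
\rho(x):=c_4\sqrt\mu\,\min\Big(\sqrt{D/x},\ \sqrt{2/\delta}\Big),
\qquad\text{so that}\qquad
\rho(x)\le\frac{\sqrt2\,c_4}{\sqrt C\,\Lambda}\le\frac{\sqrt2}{40}<\frac1{12}.
\]
Call a subgraph of $\Gamma_0$ \emph{good} if it has at least one edge, no isolated vertex, and density at least $\delta/2$. A good subgraph has at least two vertices, hence at least $\delta$ edges.

\emph{One round.} Let $\Gamma'$ be good, with $n'$ vertices, $m'$ edges and maximum degree $\Delta'$. We find a subgraph $\Gamma''$ without isolated vertices, with at least one and at most $\frac23m'$ edges, and with density at least $(1-\rho(m'))\,m'/n'$.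

We have $\Delta'\le D$ and $\Delta'\le n'\le2m'/\delta$. By Lemma~\ref{lem:pairs}, the intersection graph of the arcs $\gamma_e$, $e\in E(\Gamma')$, has $m'\ge2$ vertices and at most $c_3\mu\Delta'm'$ edges. Theorem~\ref{thm:lee} gives a set $S\subseteq E(\Gamma')$ with
\[
|S|\le c_1\sqrt{c_3\mu\Delta'm'}=c_4\sqrt\mu\,\sqrt{\Delta'/m'}\;m'\le\rho(m')\,m'
\]
whose removal leaves components of size at most $\frac23m'$ and of total size more than $\frac{11}{12}m'$. We group the components into two classes $E_1,E_2$ of size at most $\frac23m'$ each. If some component has size at least $\frac13m'$, let $E_1$ be that component. Otherwise collect components until their total size first reaches $\frac13m'$; it is then below $\frac23m'$. In both cases $\frac13m'\le|E_1|\le\frac23m'$, so the rest $E_2$ has size at most $\frac23m'$, and it is nonempty because $\frac{11}{12}>\frac23$. An edge of $E_1$ and an edge of $E_2$ have disjoint arcs, hence no common endpoint. So the sets $U_1,U_2$ of endpoints of $E_1,E_2$ are disjoint, $|U_1|+|U_2|\le n'$, and $|E_1|+|E_2|\ge(1-\rho(m'))m'$. One of the ratios $|E_1|/|U_1|$, $|E_2|/|U_2|$ is at least $(|E_1|+|E_2|)/(|U_1|+|U_2|)$, and the corresponding graph is $\Gamma''$.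

\emph{The total loss.} Let $m_0,\dots,m_i$ be numbers with $m_j\ge\delta$ and $m_{j+1}\le\frac23m_j$. We show that $\sum_{j\le i}\rho(m_j)\le\frac12$. The indices with $m_j\ge D\delta$ form an initial segment $0,\dots,h$, possibly empty, and $m_{h-r}\ge(3/2)^rD\delta$. Hence
\[
\sum_{j\le h}\sqrt{D/m_j}\le\delta^{-1/2}\sum_{r\ge0}(2/3)^{r/2}<6\,\delta^{-1/2},
\]
because $\sqrt{2/3}<\frac56$. If $u\ge1$ indices satisfy $\delta\le m_j<D\delta$, then $(3/2)^{u-1}<D$, and $(3/2)^2>2$ gives $u\le1+2\log D\le1+2\Lambda$. Using the first term of the minimum for $j\le h$ and the second for the other indices, we obtain
\[
\sum_{j\le i}\rho(m_j)\le c_4\sqrt{\mu/\delta}\,\big(6+\sqrt2(1+2\Lambda)\big)\le\frac{c_4}{\sqrt C}\cdot\frac{7.5+3\Lambda}{\Lambda}\le\frac{5c_4}{\sqrt C}\le\frac12 .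
\]

\emph{Iteration.} The graph $\Gamma_0$ is good. Suppose that $\Gamma_0\supset\dots\supset\Gamma_i$ are good, each obtained from the previous one by one round, and let $m_j=|E(\Gamma_j)|$. One more round gives $\Gamma_{i+1}$ with density at least
\[
\delta\prod_{j\le i}\big(1-\rho(m_j)\big)\ge\delta\Big(1-\sum_{j\le i}\rho(m_j)\Big)\ge\frac\delta2 ,
\]
so $\Gamma_{i+1}$ is good. The process never stops, yet $m_i\le(2/3)^im_0$ tends to $0$ while $m_i\ge\delta$. This is a contradiction.
\end{proof}

\section{Vertices with many neighbors in a small set}\label{sec:hubs}

Fix a constant $A\ge16$ with
\begin{equation}\label{eq:A}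
A>32\,C\,\big(7(\log A+2b+6)\big)^b ;
\end{equation}
it exists because the right side grows more slowly than $A$. This defines $d_\ell=Ak\ell(\log4k\ell)^b$ for all $\ell$. In this section $\ell\ge1$ is arbitrary, and we write
\[
d:=d_\ell,\qquad d':=d_{2\ell},\qquad s:=\lfloor d/8\rfloor,\qquad D^*:=2(128d')^7 .
\]
Then $d'\ge d\ge16$, so $s\ge2$ and $s\ge d/16$. We first put Proposition~\ref{prop:degree} in the form in which it is used: as long as the degrees are at most a fixed power of $d'$, the density is a small fraction of $d$.

\begin{lemma}\label{lem:poly}
Every $\ell$-routed graph with $n\ge1$ vertices and maximum degree at most $D^*$ has fewer than $dn/32$ edges.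
\end{lemma}

\begin{proof}
Let $\lambda=\log4k\ell\ge2$. Then $\log8k\ell=\lambda+1\le1.5\lambda$. From $\log 8k\ell\le8k\ell$ we get $d'=2Ak\ell(\log8k\ell)^b\le2Ak\ell(8k\ell)^b$, and since $8^4=4096$,
\[
2048\,kd'\le4096\,Ak^2\ell\,(8k\ell)^b\le A(8k\ell)^{b+4}.
\]
Moreover $8kD^*=16k(128d')^7\le(2048kd')^7$. Hence
\[
\log8kD^*\le7\big(\log A+1.5(b+4)\lambda\big)\le7(\log A+2b+6)\,\lambda .
\]
By Proposition~\ref{prop:degree} and \eqref{eq:A}, the number of edges is at most
\[
Ck\ell\big(7(\log A+2b+6)\big)^b\lambda^bn<\tfrac1{32}Ak\ell\lambda^bn=\tfrac1{32}dn .\qedhere
\]
\end{proof}

The next lemma is the general form of Example~\ref{ex:planar}. Its hypothesis will be supplied by induction.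

\begin{lemma}\label{lem:hubs}
Let $\Gamma$ be $\ell$-routed and $W\subseteq V(\Gamma)$. Assume that every $2\ell$-routed graph with at least one and at most $|W|$ vertices has density at most $d'$. Then at most $4d'|W|$ vertices outside $W$ have $s$ or more neighbors in $W$.
\end{lemma}

\begin{proof}
Let $T$ be the set of these vertices. If $W=\emptyset$, then $T=\emptyset$. Otherwise fix for each $p\in T$ a set $N(p)\subseteq W$ of $s$ neighbors, and take $T_1$, $F$ and $\pi$ from Lemma~\ref{lem:greedy}(a).

\emph{The graph $F$ is $2\ell$-routed.} For $p\in T_1$ with $\pi(p)=xy$ let $Q_p=P_{px}\cup P_{py}$. The two routes have only $p$ in common, so $Q_p$ is a path from $x$ to $y$ with at most $2\ell$ edges. Its internal vertices are $p$ and the internal vertices of $P_{px}$ and $P_{py}$. None of them is in $W$: the vertex $p$ by assumption, the others because they are not in $V(\Gamma)$. Let $p'\ne p$ in $T_1$ and $\pi(p')=x'y'$. The only vertices of $Q_{p'}$ in $V(\Gamma)$ are $p'$ and $x',y'\in W$, so $p$ is not on $Q_{p'}$. The edges $px,py$ differ from $p'x',p'y'$, because their endpoints outside $W$ differ, so the internal vertices of $P_{px}$ and $P_{py}$ are not on $Q_{p'}$ either.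

\emph{The graph $F$ is sparse.} The hypothesis applies to $F$ and to its nonempty induced subgraphs. Thus $|T_1|=|E(F)|\le d'|W|$, and each nonempty induced subgraph has average degree at most $2d'$, hence a vertex of degree at most $2d'$. Take $K_w$ and $T_w$ from Lemma~\ref{lem:greedy}(b) with $\theta=2d'$.

\emph{Each $T_w$ is small.} Let $q=\lceil2d'\rceil+1$, so that $|K_w|\le2d'+1\le q\le4d'$. Suppose that $T_w$ contains a set $Q$ of $q$ vertices. The subgraph of $\Gamma$ formed by the edges from each $p\in Q$ to $N(p)$ is $\ell$-routed, has exactly $sq$ edges, and has its vertices in $Q\cup K_w$. It has at most $2q\le8d'\le D^*$ vertices, so its maximum degree is at most $D^*$. Lemma~\ref{lem:poly} gives $sq<d\cdot2q/32$, that is, $s<d/16$, a contradiction. So $|T_w|\le q-1\le2d'+1$.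

Altogether $|T|\le d'|W|+(2d'+1)|W|\le4d'|W|$.
\end{proof}

No such bound holds with a threshold below $2k$ in place of $s$: in Example~\ref{ex:lower}, all $n-2k+1$ vertices outside the set $W$ of chosen points have $2k-1$ neighbors in $W$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We prove by induction on $n$ that for \emph{every} $\ell\ge1$, every $\ell$-routed graph with $n$ vertices has at most $d_\ell n$ edges. For $n=1$ there are no edges. Let $n\ge2$, assume the statement for all smaller positive numbers of vertices, and suppose that some $\ell$-routed graph $\Gamma$ with $n$ vertices has more than $d_\ell n$ edges. Define $d,d',s,D^*$ as in Section~\ref{sec:hubs}. An upper bound on the number of edges is needed to show that hubs are few, so we delete edges until $m:=|E(\Gamma)|=\lfloor dn\rfloor+1$. Then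
\[
dn<m\le2dn .
\]

\emph{Choosing a gap in the degrees.} Lemma~\ref{lem:hubs} bounds the number of vertices with many neighbors in $W$ by $4d'|W|$. To bound the number of edges at these vertices we multiply by their degrees, and the product is small only if these degrees are smaller than the degrees in $W$ by a factor much larger than $d'$. We create such a gap by discarding a range of degrees that carries few edges. Let $D_j=2(128d')^j$ for $0\le j\le8$, and let
\[
V_j=\{v: D_{j-1}<\deg_\Gamma v\le D_j\},\qquad 1\le j\le8 .
\]
These eight sets are disjoint and the degrees sum to $2m$, so for some $i$ the degree sum over $V_i$ is at most $m/4$. Fix such an $i$ and put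
\[
L=\{v:\deg_\Gamma v\le D_{i-1}\},\qquad W=\{v:\deg_\Gamma v>D_i\}.
\]
Then $L$, $V_i$, $W$ partition $V(\Gamma)$. Because the number of ranges is bounded, the degrees in $L$ are at most $D_7=D^*$. Since $D_i\ge256d'\ge256d$,
\begin{equation}\label{eq:W}
|W|\le\frac{2m}{D_i}\le\frac{4dn}{D_i}\le\frac n{64}<n .
\end{equation}
So the induction hypothesis, with $2\ell$ in place of $\ell$, is the hypothesis of Lemma~\ref{lem:hubs}. Let $T$ be the set of vertices of $L$ with at least $s$ neighbors in $W$. Then $|T|\le4d'|W|$.

\emph{Edges not inside $L$.} Every such edge is of one of the following four types.
\begin{itemize}
\item Edges with an endpoint in $V_i$: at most $m/4$, by the choice of $i$.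
\item Edges inside $W$: at most $d|W|\le dn/64<m/8$, by \eqref{eq:W} and the induction hypothesis with the same $\ell$ (there are none if $W=\emptyset$).
\item Edges between $L\setminus T$ and $W$: at most $sn\le dn/8<m/8$.
\item Edges between $T$ and $W$: by \eqref{eq:W}, at most
\[
|T|\,D_{i-1}\le4d'\cdot\frac{4dn}{D_i}\cdot D_{i-1}=\frac{16\,dd'n}{128\,d'}=\frac{dn}8<\frac m8 .
\]
\end{itemize}
The total is at most $\frac58m$.

\emph{Edges inside $L$.} At least $\frac38m>\frac38dn$ edges lie inside $L$; in particular $L\ne\emptyset$. But the subgraph induced by $L$ is $\ell$-routed, has at most $n$ vertices, and has maximum degree at most $D^*$, so by Lemma~\ref{lem:poly} it has fewer than $dn/32$ edges. This contradiction completes the induction, and proves Theorems~\ref{thm:main} and~\ref{thm:conj}. \qed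

\begin{remark}
The exponent is $b=a+2$ with $a$ from Theorem~\ref{thm:fp}, so any improvement of $a$ improves $b$ accordingly.
\end{remark}

\section{The dependence on the length of the routes}\label{sec:ell}

A graph $\Gamma$ is an \emph{$r$-shallow topological minor} of a graph $G$ if $G$ contains a subdivision of $\Gamma$ in which every edge is subdivided at most $2r$ times. A class of graphs has \emph{bounded expansion}, in the sense of Ne\v set\v ril and Ossona de Mendez, if for every $r$ the densities of the $r$-shallow topological minors of its members are bounded; we use the notion in this form.

\begin{corollary}\label{cor:expansion}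
Fix $k\ge1$ and let $\mathcal D_k$ be the class of graphs that have a drawing with no independent $k$-grid. Every $r$-shallow topological minor of a graph in $\mathcal D_k$ has density at most $d_{2r+1}$, which is $O_k\big(r(\log r)^b\big)$ for $r\ge2$. In particular, $\mathcal D_k$ has bounded expansion.
\end{corollary}

\begin{proof}
An edge subdivided at most $2r$ times is a path with at most $2r+1$ edges. Identifying the vertices of the minor with the corresponding vertices of the subdivision makes it $(2r+1)$-routed in the drawing, and Theorem~\ref{thm:main} applies.
\end{proof}

The bound $d_\ell$ is almost linear in $\ell$. Polynomial growth in $\ell$ cannot be avoided when $k\ge2$, since crossings can be separated from one another by subdividing, as in the sign $\#$ of Section~\ref{sec:idea}.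

\begin{proposition}\label{prop:sqrt}
Let $N\ge4$ and $\ell=\lfloor N^2/4\rfloor$. There is a drawing with no independent $k$-grid for any $k\ge2$ in which $K_N$ is $\ell$-routed. The density of $K_N$ is $(N-1)/2=\Theta(\sqrt\ell)$.
\end{proposition}

\begin{proof}
Choose $N$ points on a circle one at a time, each new point avoiding the finitely many lines that pass through an earlier point and a crossing of two segments between earlier points. Draw $K_N$ with straight edges. No three edges pass through a common interior point: they would have six distinct endpoints, and the last of these to be chosen would lie on a forbidden line. An edge with $j$ vertices on one side and $N-2-j$ on the other has $j(N-2-j)\le\ell$ crossings. Subdivide each edge at points that are not crossings, into at most $\ell$ pieces that contain at most one crossing each. In the resulting drawing every edge meets at most one other edge, while an edge of an independent $k$-grid meets $k$ others. The pieces of each original edge form its route. Finally, $\ell\le N^2/4\le\ell+1$ gives $\sqrt\ell-\frac12\le(N-1)/2\le\sqrt{\ell+1}$.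
\end{proof}

\begin{thebibliography}{9}

\bibitem{foxpach}
J. Fox and J. Pach, \emph{Applications of a new separator theorem for string graphs}, Combin. Probab. Comput. 23 (2014).

\bibitem{lee}
J. R. Lee, \emph{Separators in region intersection graphs}, ITCS 2017.

\bibitem{grids}
\emph{On Grids in Topological Graphs}, \texttt{http://sci.haifa.ac.il/\textasciitilde ackerman/publications/grids.pdf}.

\end{thebibliography}
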